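\title{Comparing the sizes of the sets $kA-lA$}

\begin{abstract}
For a finite nonempty set $A$ in an abelian group, let $kA-lA$ be the set of all sums of $k$ elements of $A$ minus $l$ elements of $A$. If $k'\le k$ and $l'\le l$, or $k'\le l$ and $l'\le k$, then $|k'A-l'A|\le|kA-lA|$ for every $A$. We show that there is no other constraint: for all remaining pairs $(k,l),(k',l')\ne(0,0)$ there are finite sets of integers for which $|k'A-l'A|/|kA-lA|$ is arbitrarily large. In particular, for every $k\ge1$ some finite set of integers has $|A-A|>|kA|$. The proof uses the Chinese remainder theorem to build subsets of $\mathbb Z/N\mathbb Z$ for which prescribed sets $kA-lA$ fill the whole ring while the others, up to a given number of summands, contain only non-units. We also determine which strict orderings of the sizes $|kA-lA|$ occur, and in which abelian groups the criterion remains valid.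
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $A$ be a finite nonempty subset of an abelian group $G$. For integers $k,l\ge0$ put
\[
kA-lA=\{a_1+\dots+a_k-b_1-\dots-b_l \;:\; a_i,b_j\in A\}.
\]
Thus $kA=kA-0A$ is the $k$-fold sumset, $A+A=2A$, and $A-A=1A-1A$. An empty sum is $0$, so $0A=\{0\}$. Since $lA-kA=-(kA-lA)$, the size $|kA-lA|$ depends only on the unordered pair $\{k,l\}$.

This size measures how often formally different signed sums of elements of $A$ coincide. If $|A|=n$ and $(k,l)\ne(0,0)$, then
\begin{equation}\label{eq:range}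
n\le|kA-lA|\le\binom{n+k-1}{k}\binom{n+l-1}{l}.
\end{equation}
The upper bound counts pairs of multisets of sizes $k$ and $l$. The lower bound holds because $kA-lA$ contains a translate of $A$ or of $-A$, and it is attained when $A$ is a coset of a finite subgroup. One set $A$ produces a whole table of numbers $|kA-lA|$, and it is natural to ask which inequalities between the entries are forced.

\medskip
\noindent\textbf{Question.} \emph{Given pairs $(k,l),(k',l')\ne(0,0)$ of nonnegative integers, is there a finite nonempty set $A$ in some abelian group with $|kA-lA|<|k'A-l'A|$?}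
\medskip

The question is posed in \cite{thesis}, where it is described as open and only partially answered. Even the special case of whether, for a given $k\ge1$, there is a set $A$ with $|A-A|>|kA|$ is stated there to be unknown.

One obstruction is immediate: adding more summands cannot make the set smaller. For pairs of nonnegative integers write
\[
(k',l')\preceq(k,l)\quad\text{if}\quad (k'\le k \text{ and } l'\le l)\quad\text{or}\quad (k'\le l\text{ and } l'\le k).
\]
Swapping the entries of either pair exchanges the two alternatives, so $\preceq$ is a relation between unordered pairs. If both pairs are sorted, $k\ge l$ and $k'\ge l'$, the second alternative implies the first: it gives $k'\le l\le k$ and $l'\le k'\le l$. Hence $\preceq$ is the componentwise order on sorted pairs, and it is a partial order on unordered pairs.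

\begin{lemma}\label{lem:monotone}
Let $A$ be a finite nonempty subset of an abelian group and let $(k',l')\preceq(k,l)$. Then $kA-lA$ or its negative contains a translate of $k'A-l'A$. In particular $|k'A-l'A|\le|kA-lA|$.
\end{lemma}

\begin{proof}
Fix $a\in A$. If $k'\le k$ and $l'\le l$, then $k'A-l'A+(k-k')a-(l-l')a\subset kA-lA$. If $k'\le l$ and $l'\le k$, then $k'A-l'A+(l-k')a-(k-l')a\subset lA-kA=-(kA-lA)$.
\end{proof}

So the answer is negative when $(k',l')\preceq(k,l)$, which includes the trivial case $\{k,l\}=\{k',l'\}$. To guess the answer for the other quadruples, look at the two simplest families of sets. In a torsion-free group one has $|kA-lA|\ge(k+l)(n-1)+1$, with equality for arithmetic progressions; for a progression only the total $k+l$ matters. At the other extreme, let $A$ be the standard basis $e_1,\dots,e_n$ of $\mathbb Z^n$. The vectors $\sum_{s\in S}e_s-\sum_{t\in T}e_t$ with $S,T$ disjoint, $|S|=k$, $|T|=l$ are distinct, so $|kA-lA|\ge\binom nk\binom{n-k}l$. This bound and the upper bound in \eqref{eq:range} are both asymptotic to $n^{k+l}/(k!\,l!)$ as $n\to\infty$. Again the total $k+l$ decides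 first, and among pairs with the same total the more balanced pair wins; for example $|3A|<|2A-A|$ for large $n$.

Both families suggest that a pair with many more summands always gives the larger set, and in particular that $|kA|\ge|A-A|$ once $k$ is large. For a fixed set of integers this is true: $|A-A|\le n(n-1)+1\le k(n-1)+1\le|kA|$ as soon as $k\ge n$. On the other hand, examples are known that go against the ranking above. The set $A=\{0,4,5,10,11,17,23,24,28\}\subset\mathbb Z$ has $|3A|=74$ and $|2A-A|=73$, and the simplex $\Delta=\{x\in\mathbb Z^7:x_i\ge0,\ \sum x_i\le11\}$ satisfies $|3\Delta|<|\Delta-\Delta|$. Our main result says that such examples exist whenever Lemma~\ref{lem:monotone} does not forbid them, and with an arbitrarily large margin.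

\begin{theorem}\label{thm:main}
Let $(k,l),(k',l')\ne(0,0)$. A finite nonempty set $A$ in an abelian group with $|kA-lA|<|k'A-l'A|$ exists if and only if $(k',l')\not\preceq(k,l)$. If $(k',l')\not\preceq(k,l)$, then for every $R$ there is a finite set $A\subset\mathbb Z$ with $|k'A-l'A|\ge R\,|kA-lA|$. Thus $\sup_A|k'A-l'A|/|kA-lA|$ equals $1$, attained by a single point, when $(k',l')\preceq(k,l)$, and equals $\infty$ otherwise.
\end{theorem}

In explicit form, with $k\ge l$ and $k'\ge l'$: no such set exists when $k'\le k$ and $l'\le l$, and in all other cases one exists, even in $\mathbb Z$. Since $(1,1)\not\preceq(k,0)$, for every $k\ge1$ there is a finite $A\subset\mathbb Z$ with $|A-A|>|kA|$. Since $(3,0)\not\preceq(2,2)$, there is also one with $|3A|>|2A-2A|$, although $(2,2)$ has more summands and is more balanced.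

Theorem~\ref{thm:main} follows from a construction in the cyclic groups $\mathbb Z_N=\mathbb Z/N\mathbb Z$ that treats many pairs at once.

\begin{theorem}\label{thm:cyclic}
Let $W$ be a finite nonempty set of pairs different from $(0,0)$, and let
\[
U=\{(k,l): w\preceq(k,l)\text{ for some }w\in W\}.
\]
For all $M\ge1$ and $\varepsilon>0$ there are a squarefree integer $N>1$ and a set $A\subset\mathbb Z_N$ such that
\begin{itemize}
\item[(a)] $kA-lA=\mathbb Z_N$ for all $(k,l)\in U$;
\item[(b)] $|kA-lA|\le\varepsilon N$ for all $(k,l)\notin U$ with $1\le k+l\le M$.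
\end{itemize}
\end{theorem}

Taking products of such sets, one can prescribe the order of all sizes up to a given number of summands. For an unordered pair $P=\{k,l\}$ write $|PB|=|kB-lB|$. Recall that a \emph{linear extension} of a finite partially ordered set is a listing $P_1,\dots,P_m$ of its elements such that $P_a\preceq P_b$ implies $a\le b$.

\begin{theorem}\label{thm:orderings}
Let $M\ge1$, and let $P_1,\dots,P_m$ be all unordered pairs $\{k,l\}$ with $1\le k+l\le M$, listed in any order such that $P_a\preceq P_b$ implies $a\le b$. For every $R>1$ there is a finite set $B\subset\mathbb Z$ with $|P_{a+1}B|\ge R\,|P_aB|$ for $1\le a<m$. Conversely, if the numbers $|P_aB|$ are pairwise distinct, then ordering the pairs by increasing size gives such a list. So the strict orderings that occur are exactly the linear extensions of $\preceq$.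
\end{theorem}

For instance, with $M=3$ the list $\{1,0\},\{2,0\},\{3,0\},\{1,1\},\{2,1\}$ is a linear extension, so some set of integers has $|B|<|2B|<|3B|<|B-B|<|2B-B|$.

The gap in Theorem~\ref{thm:main} can also be made polynomial.

\begin{corollary}\label{cor:power}
If $(k,l),(k',l')\ne(0,0)$ and $(k',l')\not\preceq(k,l)$, there is $\alpha<1$ such that $|kA-lA|\le|k'A-l'A|^{\alpha}$ for arbitrarily large finite sets $A\subset\mathbb Z$.
\end{corollary}

Finally, one may fix the ambient group. An abelian group $G$ has \emph{unbounded exponent} if there is no integer $e\ge1$ with $eg=0$ for all $g\in G$.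

\begin{theorem}\label{thm:groups}
Let $G$ be an abelian group. The following statement holds if and only if $G$ has unbounded exponent: for all $(k,l),(k',l')\ne(0,0)$, a finite nonempty $A\subset G$ with $|kA-lA|<|k'A-l'A|$ exists if and only if $(k',l')\not\preceq(k,l)$.
\end{theorem}

The proofs are self-contained. Section~\ref{sec:example} shows the construction in the smallest case, and Section~\ref{sec:cyclic} proves Theorem~\ref{thm:cyclic}. The other results are deduced from it in Sections~\ref{sec:lift}--\ref{sec:groups}.

\section{All sums, few differences}\label{sec:example}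

We need a way to certify that a subset of $\mathbb Z_N$ is small. An element $z\in\mathbb Z_N$ is a \emph{non-unit} if it has no multiplicative inverse, that is, if $z\equiv0\pmod\pi$ for some prime $\pi\mid N$. Exactly $N/\pi$ elements vanish modulo $\pi$, so
\begin{equation}\label{eq:nonunits}
\#\{\text{non-units of }\mathbb Z_N\}\le\lambda(N)\,N,\qquad\text{where }\ \lambda(N)=\sum_{\pi\mid N}\frac1\pi .
\end{equation}
If $N$ is a product of large primes, non-units are rare. Yet it is easy to make an element a non-unit, since only one prime has to be spent on it. The tool for this is the Chinese remainder theorem: if $N=n_1\cdots n_t$ with pairwise coprime factors, then reduction gives a ring isomorphism $\mathbb Z_N\cong\mathbb Z_{n_1}\times\dots\times\mathbb Z_{n_t}$. So an element of $\mathbb Z_N$, or a vector over $\mathbb Z_N$, may be defined by prescribing its residues modulo each $n_j$ independently, and an equation holds in $\mathbb Z_N$ if and only if it holds modulo each $n_j$.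

Let us build a set $A\subset\mathbb Z_N$ with $A+A=\mathbb Z_N$ and $|A-A|\le\varepsilon N$. This is the case $W=\{(2,0)\}$, $M=2$ of Theorem~\ref{thm:cyclic}; the bound $|A|\le\varepsilon N$ then follows from Lemma~\ref{lem:monotone}.

The most direct way to force $A+A=\mathbb Z_N$ is to choose, for every $x\in\mathbb Z_N$, a splitting $x=a_x+b_x$ and to let $A$ consist of all $a_x$ and all $b_x$. The freedom lies in the splittings, and we want to use it to make every difference a non-unit. Modulo a prime $\pi\mid N$, the pair $(a_x,b_x)$ is subject to one linear equation, so we can impose one more, provided it is independent of the first: for example $a_x\equiv0$, or $b_x\equiv0$, or, for odd $\pi$, $a_x\equiv b_x$.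

Up to sign there are three kinds of differences: $a_x-a_y$, $b_x-b_y$ and $a_x-b_y$. One prime $q$ with $a_x\equiv0\pmod q$ for all $x$ handles the first kind, and one prime $q'$ with $b_x\equiv0\pmod{q'}$ for all $x$ handles the second. The mixed differences $a_x-b_y$ are the difficulty. For $y=x$ we cannot make both terms vanish, but we can make them equal. For $y\ne x$ we can make both vanish: given $t$, use a prime $q_t$ modulo which $a_t\equiv0$ and $b_y\equiv0$ for all $y\ne t$. But this asks for one prime factor of $N$ for each $t\in\mathbb Z_N$, and $N$ has fewer than $N$ prime factors. Every new prime enlarges the set of indices $x$ that has to be dealt with.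

The way out is to fix an odd prime $p$ first and to let the later choices depend on $x$ only through its residue modulo $p$. Take $p+2$ further primes $q$, $q'$ and $q_t$ $(t\in\mathbb Z_p)$, all distinct and different from $p$, let $N=p\,q\,q'\prod_{t}q_t$, and define $a_x,b_x\in\mathbb Z_N$ by their residues:
\[
\begin{array}{l|cc}
\text{modulus} & a_x & b_x\\ \hline
p & x/2 & x/2\\
q & 0 & x\\
q' & x & 0\\
q_t,\ \text{if } x\equiv t \pmod p & 0 & x\\
q_t,\ \text{if } x\not\equiv t \pmod p & x & 0
\end{array}
\]
In every row $a_x+b_x\equiv x$, so $a_x+b_x=x$ in $\mathbb Z_N$ and $A+A=\mathbb Z_N$. The differences $a_x-a_y$ vanish modulo $q$, and the differences $b_x-b_y$ vanish modulo $q'$. For $a_x-b_y$ there are two cases.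
\begin{itemize}
\item If $x\equiv y\pmod p$, then $a_x-b_y\equiv(x-y)/2\equiv0\pmod p$. Modulo $p$ the indices $x$ and $y$ have merged, and the condition designed for a single index applies.
\item If $x\not\equiv y\pmod p$, let $t$ be the residue of $x$ modulo $p$. Then $a_x\equiv0$ and $b_y\equiv0\pmod{q_t}$.
\end{itemize}
So $A-A$ consists of non-units, and $|A-A|\le\lambda(N)N$ by \eqref{eq:nonunits}. If $p>2/\varepsilon$ and the other $p+2$ primes exceed $2(p+2)/\varepsilon$, then $\lambda(N)<\varepsilon$. The order of the choices matters: $p$ determines how many further primes are needed, and only then is their size fixed.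

For a concrete instance take $p=5$ and the seven primes $29,31,37,41,43,47,53$. Then $\lambda(N)\le\frac15+\frac7{29}<\frac12$. By Lemma~\ref{lem:lift} below, the set $B\subset\{0,\dots,N-1\}$ of representatives of $A$ has $|B-B|\le2|A-A|<N\le|B+B|$.

The same table gives the opposite behavior. Let $A'$ consist of all $a_x$ and all $-b_x$. Then $A'-A'$ contains every $a_x+b_x=x$. The elements of $A'+A'$ are $a_x+a_y$, $-(b_x+b_y)$ and $a_x-b_y$; the first vanish modulo $q$, the second modulo $q'$, and the third were treated above.

Two features carry over to the general case. First, the part of a sum that involves a single index $x$ can be annihilated modulo a fresh prime, unless its coefficients are proportional to those of the defining equation. Second, the number of indices involved in a sum is the quantity on which to induct: after reduction to the old modulus, either indices merge and the old primes suffice, or the sum is a copy of one of finitely many old configurations, each of which receives a new prime.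

\section{The construction in cyclic groups}\label{sec:cyclic}

Fix $W$, $U$, $M$ and $\varepsilon$ as in Theorem~\ref{thm:cyclic}, and let
\[
V=\{(k,l)\notin U: 1\le k+l\le M\}
\]
be the set of pairs whose sumsets are to be small.

\subsection*{Systems of representations}

The splittings $x=a_x+b_x$ are replaced by one chosen representation of each $x\in\mathbb Z_N$ for each pair in $W$. For $w=(k',l')\in W$ put $s_w=k'+l'\ge1$, and let $\sigma^w\in\{\pm1\}^{s_w}$ be the \emph{sign vector} whose first $k'$ entries are $+1$ and whose last $l'$ entries are $-1$. For $N>1$ let $I_N=\mathbb Z_N\times W$ be the set of \emph{indices}; for $i=(x,w)\in I_N$ write $s_i=s_w$ and $\sigma^i=\sigma^w$. A dot denotes the product $y\cdot z=\sum_jy_jz_j$ of two vectors of the same length.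

A \emph{system} on $\mathbb Z_N$ is a family of vectors $f_i\in\mathbb Z_N^{s_i}$ $(i\in I_N)$ with
\begin{equation}\label{eq:system}
\sigma^w\cdot f_{(x,w)}=x\qquad\text{for all }(x,w)\in I_N .
\end{equation}
Let $A_f\subset\mathbb Z_N$ be the set of all coordinates $f_{ij}$ of all the vectors $f_i$.

\begin{lemma}\label{lem:full}
For every system $f$ on $\mathbb Z_N$ and every $(k,l)\in U$ we have $kA_f-lA_f=\mathbb Z_N$.
\end{lemma}

\begin{proof}
Choose $w=(k',l')\in W$ with $w\preceq(k,l)$. Equation \eqref{eq:system} writes each $x$ as a sum of $k'$ elements of $A_f$ minus $l'$ elements of $A_f$, so $k'A_f-l'A_f=\mathbb Z_N$. By Lemma~\ref{lem:monotone}, $kA_f-lA_f$ or its negative contains a translate of $\mathbb Z_N$, which is $\mathbb Z_N$.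
\end{proof}

Part (a) of the theorem therefore costs nothing. It remains to find a system for which the sets $kA_f-lA_f$ with $(k,l)\in V$ consist of non-units.

\subsection*{Patterns}

In Section~\ref{sec:example} we sorted the differences into three kinds by hand. In general we record, for an element of $kA_f-lA_f$, how often each coordinate $f_{ij}$ is added and how often it is subtracted. A \emph{pattern} over $\mathbb Z_N$ is a family $c=(c_i)_{i\in I_N}$ of integer vectors $c_i\in\mathbb Z^{s_i}$ of the form $c=u-v$, where $u=(u_{ij})$ and $v=(v_{ij})$ have nonnegative integer entries and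
\[
\Bigl(\sum_{i,j}u_{ij},\ \sum_{i,j}v_{ij}\Bigr)\in V .
\]
Let $\mathcal C_N$ be the set of patterns over $\mathbb Z_N$. It does not depend on any system, and it is finite because $I_N$ is finite and the entries of $u$ and $v$ are at most $M$. The vector $c_i$ is the \emph{block} of $c$ at $i$, and the \emph{support} of $c$ is $\operatorname{supp}c=\{i:c_i\ne0\}$. Every pattern satisfies
\begin{equation}\label{eq:norm}
|\operatorname{supp}c|\le\sum_{i,j}|c_{ij}|\le\sum_{i,j}(u_{ij}+v_{ij})\le M .
\end{equation}
For a system $f$ on $\mathbb Z_N$ put $c\cdot f=\sum_{i}c_i\cdot f_i\in\mathbb Z_N$. Then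
\begin{equation}\label{eq:cover}
kA_f-lA_f\subset\{c\cdot f:c\in\mathcal C_N\}\qquad\text{for all }(k,l)\in V .
\end{equation}
Indeed, given $a_1+\dots+a_k-b_1-\dots-b_l$, write each summand as some coordinate $f_{ij}$, let $u_{ij}$ count the $a$'s and $v_{ij}$ the $b$'s assigned to the position $(i,j)$, and take $c=u-v$. In the example, $a_x-b_x$ comes from the pattern with the single nonzero block $(1,-1)$ at $x$, and $a_x-b_y$ with $x\ne y$ from the pattern with blocks $(1,0)$ at $x$ and $(0,-1)$ at $y$.

\subsection*{Each block can be annihilated}

If a block $c_i$ were equal to $\sigma^i$, then $c_i\cdot f_i=x$ would be dictated by \eqref{eq:system}, and no choice of the system could influence it. The next lemma shows that this does not happen. It is the only place where the condition $(k,l)\notin U$ enters.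

\begin{lemma}\label{lem:free}
Let $c\in\mathcal C_N$ and $i\in I_N$.
\begin{itemize}
\item[(i)] If $c_i\ne0$, then $c_i$ is not a rational multiple of $\sigma^i$.
\item[(ii)] For every prime $\pi>M$ and every $y\in\mathbb Z_\pi$ there is $g\in\mathbb Z_\pi^{s_i}$ with $\sigma^i\cdot g=y$ and $c_i\cdot g=0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $c=u-v$ with entry sums $(k,l)\in V$, and let $i=(x,w)$ with $w=(k',l')$. Suppose $c_i=t\sigma^i\ne0$. The entries of $c_i$ are $\pm t$, so $t$ is a nonzero integer.

If $t\ge1$, then for $j\le k'$ we have $c_{ij}=t\ge1$, hence $u_{ij}\ge1$, and for $j>k'$ we have $c_{ij}=-t\le-1$, hence $v_{ij}\ge1$. Summing gives $k\ge k'$ and $l\ge l'$. If $t\le-1$, then $v_{ij}\ge1$ for $j\le k'$ and $u_{ij}\ge1$ for $j>k'$, so $l\ge k'$ and $k\ge l'$. In both cases $w\preceq(k,l)$, so $(k,l)\in U$, contrary to the definition of $V$.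

(ii) If $c_i=0$, take $g=(\sigma^i_1y,0,\dots,0)$; this works because $(\sigma^i_1)^2=1$. Let $c_i\ne0$. If all the numbers $c_{ij}\sigma^i_j$ were equal to one value $t$, then $c_{ij}=t\sigma^i_j$ for all $j$, contradicting (i). So there are $j\ne j'$ with $c_{ij}\sigma^i_j\ne c_{ij'}\sigma^i_{j'}$. Multiplying by $\sigma^i_j\sigma^i_{j'}$ shows that
\[
D=\sigma^i_jc_{ij'}-\sigma^i_{j'}c_{ij}\ne0 .
\]
By \eqref{eq:norm}, $|D|\le|c_{ij}|+|c_{ij'}|\le M<\pi$, so $D\not\equiv0\pmod\pi$. The linear system
\[
\sigma^i_jg_j+\sigma^i_{j'}g_{j'}=y,\qquad c_{ij}g_j+c_{ij'}g_{j'}=0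
\]
over the field $\mathbb Z_\pi$ has determinant $D$ and is therefore solvable. Set the remaining coordinates of $g$ equal to $0$.
\end{proof}

\subsection*{Induction on the size of the support}

Lemma~\ref{lem:free} suggests giving each pattern $c$ its own prime and annihilating all blocks of $c$ modulo that prime. As in the example, this is circular: the new primes enlarge $N$, hence $I_N$, hence the set of patterns. We break the circle by treating supports of size $0,1,2,\dots$ in turn. At stage $r$ the new primes are attached to the patterns of the \emph{old} modulus with support of size exactly $r$, and the new system remembers the old one.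

\begin{proposition}\label{prop:induction}
For every $r\ge0$ there are a squarefree $N>1$ with $\lambda(N)<\varepsilon$ and a system $f$ on $\mathbb Z_N$ with the property
\begin{itemize}
\item[$(\mathrm P_r)$] $c\cdot f$ is a non-unit of $\mathbb Z_N$ for every $c\in\mathcal C_N$ with $|\operatorname{supp}c|\le r$.
\end{itemize}
\end{proposition}

\begin{proof}
We use induction on $r$. For $r=0$ let $N$ be a prime with $1/N<\varepsilon$ and let $f_{(x,w)}=(\sigma^w_1x,0,\dots,0)$, which satisfies \eqref{eq:system}. A pattern with empty support has $c\cdot f=0$, a non-unit because $N>1$.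

Let $r\ge1$, and let $N$ and $f$ satisfy the statement for $r-1$.

\emph{The new modulus.} Let $\mathcal D=\{d\in\mathcal C_N:|\operatorname{supp}d|=r\}$, a finite set. Choose distinct primes $\pi_d$ $(d\in\mathcal D)$ that do not divide $N$ and exceed both $M$ and $|\mathcal D|/(\varepsilon-\lambda(N))$. Then $N'=N\prod_{d\in\mathcal D}\pi_d$ is squarefree and $\lambda(N')=\lambda(N)+\sum_d1/\pi_d<\varepsilon$. Let
\[
\rho:I_{N'}\to I_N,\qquad\rho(x',w)=(x'\bmod N,\ w).
\]
This map does not change $w$, so $s_{\rho(i')}=s_{i'}$ and $\sigma^{\rho(i')}=\sigma^{i'}$.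

\emph{The new system.} Let $i'=(x',w)\in I_{N'}$ and $i=\rho(i')$. Define $f'_{i'}\in\mathbb Z_{N'}^{s_w}$ by its residues, so that
\begin{align}
f'_{i'}&\equiv f_i\pmod N,\label{eq:old}\\
\sigma^w\cdot f'_{i'}\equiv x'\quad\text{and}\quad d_i\cdot f'_{i'}&\equiv0\pmod{\pi_d}\qquad\text{for each }d\in\mathcal D.\label{eq:new}
\end{align}
A residue modulo $\pi_d$ satisfying \eqref{eq:new} exists by Lemma~\ref{lem:free}(ii), applied to the pattern $d$, the index $i$ and $y=x'\bmod\pi_d$. The equation $\sigma^w\cdot f'_{i'}=x'$ holds modulo $N$ by \eqref{eq:old} and \eqref{eq:system}, and modulo each $\pi_d$ by \eqref{eq:new}. So $f'$ is a system on $\mathbb Z_{N'}$. Note that the condition imposed on $f'_{i'}$ modulo $\pi_d$ is the same for all $i'$ in one fiber of $\rho$, just as the rows for $q_t$ in the example depend only on $x$ modulo $p$.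

\emph{Pushing a pattern forward.} Let $c'\in\mathcal C_{N'}$ with $|\operatorname{supp}c'|\le r$, say $c'=u'-v'$ with entry sums $(k,l)\in V$. For $i\in I_N$ put
\[
d_i=\sum_{\rho(i')=i}c'_{i'},\qquad u_i=\sum_{\rho(i')=i}u'_{i'},\qquad v_i=\sum_{\rho(i')=i}v'_{i'} .
\]
Then $u$ and $v$ have nonnegative entries with the same sums $k$ and $l$, and $d=u-v$. Hence $d\in\mathcal C_N$. By \eqref{eq:old},
\begin{equation}\label{eq:push}
c'\cdot f'\equiv\sum_{i'}c'_{i'}\cdot f_{\rho(i')}=\sum_i d_i\cdot f_i=d\cdot f\pmod N .
\end{equation}
If $d_i\ne0$, some $i'$ over $i$ has $c'_{i'}\ne0$. Thus $\operatorname{supp}d\subset\rho(\operatorname{supp}c')$ and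
\begin{equation}\label{eq:chain}
|\operatorname{supp}d|\le|\rho(\operatorname{supp}c')|\le|\operatorname{supp}c'|\le r .
\end{equation}

\emph{Case 1: $|\operatorname{supp}d|\le r-1$.} By $(\mathrm P_{r-1})$ for $f$, the element $d\cdot f$ vanishes modulo some prime $\pi\mid N$. By \eqref{eq:push}, so does $c'\cdot f'$, and $\pi\mid N'$.

\emph{Case 2: $|\operatorname{supp}d|=r$.} Then $d\in\mathcal D$, and equality holds throughout \eqref{eq:chain}, so $\rho$ is injective on $\operatorname{supp}c'$. For $i'\in\operatorname{supp}c'$ the sum defining $d_{\rho(i')}$ therefore has $c'_{i'}$ as its only nonzero term, that is, $d_{\rho(i')}=c'_{i'}$. By \eqref{eq:new},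
\[
c'\cdot f'=\sum_{i'\in\operatorname{supp}c'}d_{\rho(i')}\cdot f'_{i'}\equiv0\pmod{\pi_d}.
\]

In both cases $c'\cdot f'$ is a non-unit of $\mathbb Z_{N'}$, so $f'$ has property $(\mathrm P_r)$.
\end{proof}

The inductive hypothesis is indispensable when $\rho$ merges two indices of $\operatorname{supp}c'$. Then $d_i$ is a sum of several blocks $c'_{i'}$, and \eqref{eq:new} says nothing about the individual terms $c'_{i'}\cdot f'_{i'}$. But merging lowers the size of the support, and modulo $N$ the merged vectors $f'_{i'}$ coincide.

\begin{proof}[Proof of Theorem~\ref{thm:cyclic}]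
Take $N$ and $f$ from Proposition~\ref{prop:induction} with $r=M$, and let $A=A_f$. Part (a) is Lemma~\ref{lem:full}. By \eqref{eq:norm} every pattern has support of size at most $M$, so $c\cdot f$ is a non-unit for all $c\in\mathcal C_N$. By \eqref{eq:cover} and \eqref{eq:nonunits}, $|kA-lA|\le\lambda(N)N<\varepsilon N$ for all $(k,l)\in V$.
\end{proof}

\begin{remark}\label{rem:hypotheses}
The bound $k+l\le M$ is used three times: it makes $\mathcal C_N$ finite, it ends the induction after $M$ stages, and it bounds the determinant $D$. It cannot be removed from (b). For $W=\{(1,1)\}$ no pair $(k,0)$ lies in $U$, but $a-b=a+(N-1)b$ in $\mathbb Z_N$, so $A-A=\mathbb Z_N$ forces $NA=\mathbb Z_N$. Some lower bound on $\pi$ is needed in Lemma~\ref{lem:free}(ii): modulo $2$ the block $(1,-1)$ coincides with the sign vector $(1,1)$, which is why $p$ had to be odd in Section~\ref{sec:example}. The finiteness of $W$ makes $I_N$ finite. The pair $(0,0)$ must be excluded from $W$ because $0A-0A=\{0\}\ne\mathbb Z_N$.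
\end{remark}

\section{From $\mathbb Z_N$ to $\mathbb Z$}\label{sec:lift}

Theorem~\ref{thm:cyclic} already answers the Question, with $A$ in a cyclic group. To obtain sets of integers we replace residues by their representatives. Sums no longer wrap around, so the sets $kA-lA$ grow, but only by a factor independent of $N$.

\begin{lemma}\label{lem:lift}
Let $A\subset\mathbb Z_N$ be nonempty, let $B\subset\{0,\dots,N-1\}$ be its set of representatives, and let $k+l\ge1$. Then
\[
|kA-lA|\le|kB-lB|\le(k+l)\,|kA-lA| .
\]
\end{lemma}

\begin{proof}
Reduction modulo $N$ maps $kB-lB$ onto $kA-lA$, which gives the first inequality. The set $kB-lB$ lies in the interval $[-l(N-1),k(N-1)]$, which contains $(k+l)(N-1)+1\le(k+l)N$ integers. Among at most $(k+l)N$ consecutive integers each residue class modulo $N$ occurs at most $k+l$ times, which gives the second inequality.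
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $(k',l')\preceq(k,l)$, Lemma~\ref{lem:monotone} gives $|k'A-l'A|\le|kA-lA|$ for every $A$ in every abelian group, and a single point gives equality. So no set with $|kA-lA|<|k'A-l'A|$ exists, and the supremum is $1$.

Let $(k',l')\not\preceq(k,l)$; we may assume $R>1$. Apply Theorem~\ref{thm:cyclic} with $W=\{(k',l')\}$, $M=k+l\ge1$ and $\varepsilon=1/(RM)$. Then $(k',l')\in U$ and $(k,l)\notin U$, so $k'A-l'A=\mathbb Z_N$ and $|kA-lA|\le\varepsilon N$. For the set $B\subset\mathbb Z$ of representatives, Lemma~\ref{lem:lift} gives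
\[
|kB-lB|\le M\varepsilon N=\frac NR\le\frac{|k'B-l'B|}{R}.
\]
In particular $|kB-lB|<|k'B-l'B|$, and since $R$ is arbitrary the supremum is $\infty$.
\end{proof}

\section{Products and orderings}\label{sec:products}

The sizes $|kB-lB|$ are multiplicative under Cartesian products, and any finite configuration in $\mathbb Z^t$ can be copied into $\mathbb Z$.

\begin{lemma}\label{lem:product}
\begin{itemize}
\item[(i)] For finite nonempty $B_1,\dots,B_t\subset\mathbb Z$ and $B'=B_1\times\dots\times B_t\subset\mathbb Z^t$ we have $kB'-lB'=\prod_{b=1}^t(kB_b-lB_b)$.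
\item[(ii)] If $\varphi:G\to H$ is a homomorphism of abelian groups and $B'\subset G$, then $k\varphi(B')-l\varphi(B')=\varphi(kB'-lB')$. If $\varphi$ is injective on the finite set $kB'-lB'$, then $|k\varphi(B')-l\varphi(B')|=|kB'-lB'|$.
\item[(iii)] For every finite $S\subset\mathbb Z^t$ there is a homomorphism $\varphi:\mathbb Z^t\to\mathbb Z$ that is injective on $S$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The $b$th coordinate of an element of $kB'-lB'$ lies in $kB_b-lB_b$. Conversely, suppose a representation with $k+l$ summands from $B_b$ is given in each coordinate $b$. For each $j$, the $j$th summands of the $t$ representations form a point of $B'$, and these $k+l$ points represent the given vector in $kB'-lB'$.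

(ii) Both sides consist of the elements $\sum_i\varphi(a_i)-\sum_j\varphi(b_j)$ with $a_i,b_j\in B'$.

(iii) Let $S\subset[-L,L]^t$, let $T>2L$ be an integer, and put $\varphi(z)=\sum_bz_bT^b$. Suppose $z\ne z'$ in $S$ have the same image, and let $b_0$ be the least index with $\delta=z_{b_0}-z'_{b_0}\ne0$. Dividing $\sum_b(z_b-z'_b)T^b=0$ by $T^{b_0}$ shows that $T\mid\delta$, which is impossible since $0<|\delta|\le2L<T$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:power}]
By Theorem~\ref{thm:main} there is a finite $B\subset\mathbb Z$ with $|kB-lB|<|k'B-l'B|$. Then $|k'B-l'B|\ge2$, so $|B|\ge2$, and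
\[
\alpha=\frac{\log|kB-lB|}{\log|k'B-l'B|}<1 .
\]
For $t\ge1$ let $B^t\subset\mathbb Z^t$ be the $t$-fold Cartesian power. By Lemma~\ref{lem:product}(i),
\[
|kB^t-lB^t|=|kB-lB|^t=|k'B-l'B|^{\alpha t}=|k'B^t-l'B^t|^{\alpha}.
\]
Choose $\varphi:\mathbb Z^t\to\mathbb Z$ injective on the union of $B^t$, $kB^t-lB^t$ and $k'B^t-l'B^t$. Then $A=\varphi(B^t)$ satisfies $|kA-lA|=|k'A-l'A|^\alpha$ and $|A|=|B|^t\ge2^t$.
\end{proof}

We turn to Theorem~\ref{thm:orderings}. Theorem~\ref{thm:cyclic} produces only two levels, full and small, so it creates one gap in the list $P_1,\dots,P_m$. We take one set $B_b$ for each gap, between $P_{b-1}$ and $P_b$, and multiply. The difficulty is that $B_b$ may disturb the other gaps. Among $P_b,\dots,P_m$ all sizes lie between $N_b$ and $MN_b$, so the loss there is at most a factor $M$. Among $P_1,\dots,P_{b-1}$ we know only that the sizes lie between $1$ and $MN_b$. The lower gaps must therefore compensate for the moduli used for the higher gaps, and so the sets are chosen from the top down.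

\begin{proof}[Proof of Theorem~\ref{thm:orderings}]
For $m=1$ there is nothing to construct, so let $m\ge2$. For $b=2,\dots,m$ let $W_b$ consist of the pairs $P_b,\dots,P_m$, each written in one of its two orders, and let $U_b$ be the corresponding set from Theorem~\ref{thm:cyclic}. Membership in $U_b$ depends only on the unordered pair, and
\begin{equation}\label{eq:cut}
P_a\in U_b\iff a\ge b .
\end{equation}
Indeed, if $a\ge b$ then $P_a$ belongs to $W_b$. If $P_a\in U_b$, then $P_c\preceq P_a$ for some $c\ge b$, and $c\le a$ because the list is a linear extension. This is where the hypothesis on the list is used.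

For $b=m,m-1,\dots,2$ in turn, apply Theorem~\ref{thm:cyclic} to $W_b$, $M$ and
\[
\varepsilon_b=\Bigl(RM^{m-1}\prod_{b'>b}N_{b'}\Bigr)^{-1},
\]
obtaining $A_b\subset\mathbb Z_{N_b}$; the number $\varepsilon_b$ involves only moduli already chosen. Let $B_b\subset\{0,\dots,N_b-1\}$ be the set of representatives of $A_b$. By Lemma~\ref{lem:lift} and \eqref{eq:cut}, for all $a$ and $b$,
\[
1\le|P_aB_b|\le MN_b,\qquad |P_aB_b|\ge N_b\ \text{ if }a\ge b,\qquad|P_aB_b|\le M\varepsilon_bN_b\ \text{ if }a<b .
\]
Put $B'=B_2\times\dots\times B_m\subset\mathbb Z^{m-1}$. By Lemma~\ref{lem:product}(i), for $1\le a<m$,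
\[
\frac{|P_{a+1}B'|}{|P_aB'|}=\prod_{b=2}^m\frac{|P_{a+1}B_b|}{|P_aB_b|}.
\]
The factors with $b\le a$ are at least $N_b/(MN_b)=1/M$. The factor with $b=a+1$ is at least $N_b/(M\varepsilon_bN_b)=1/(M\varepsilon_{a+1})$. The factors with $b>a+1$ are at least $1/(MN_b)$. There are $m-1$ factors, each contributing one $1/M$, so the product is at least
\[
M^{-(m-1)}\,\varepsilon_{a+1}^{-1}\prod_{b>a+1}N_b^{-1}=R .
\]
By Lemma~\ref{lem:product}(iii) there is a homomorphism $\varphi:\mathbb Z^{m-1}\to\mathbb Z$ injective on the union of the finitely many sets $kB'-lB'$ with $1\le k+l\le M$. By part (ii), $B=\varphi(B')$ has $|P_aB|=|P_aB'|$ for all $a$, which proves the existence statement.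

Conversely, let the sizes $|PB|$ be pairwise distinct. If $P\preceq Q$ and $P\ne Q$, then $|PB|\le|QB|$ by Lemma~\ref{lem:monotone}, hence $|PB|<|QB|$, and $P$ precedes $Q$ in the ordering by size. So this ordering is a linear extension of $\preceq$.
\end{proof}

\section{The ambient group}\label{sec:groups}

A finite set of integers, together with finitely many of its sets $kB-lB$, lies in a bounded interval, so it can be copied into any cyclic group of large enough order. In a group of bounded exponent, on the other hand, a subtraction is a bounded number of additions, as in Remark~\ref{rem:hypotheses}, and this creates an inequality that $\preceq$ does not predict.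

\begin{proof}[Proof of Theorem~\ref{thm:groups}]
Suppose $G$ has unbounded exponent. If $(k',l')\preceq(k,l)$, no set $A$ exists, by Lemma~\ref{lem:monotone}. Let $(k',l')\not\preceq(k,l)$. By Theorem~\ref{thm:main} there is a finite $B\subset\mathbb Z$ with $|kB-lB|<|k'B-l'B|$. Choose an integer $D\ge1$ such that $kB-lB$ and $k'B-l'B$ lie in $[-D,D]$. If every element of $G$ had finite order at most $2D$, then $(2D)!\,g=0$ for all $g\in G$, contrary to the assumption. So some $g\in G$ has infinite order or finite order greater than $2D$. The homomorphism $\varphi:\mathbb Z\to G$, $\varphi(z)=zg$, is injective on $[-D,D]$, because two distinct integers of this interval differ by a nonzero integer of absolute value at most $2D$. By Lemma~\ref{lem:product}(ii), $A=\varphi(B)$ satisfies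
\[
|kA-lA|=|kB-lB|<|k'B-l'B|=|k'A-l'A| .
\]

Now suppose $eg=0$ for all $g\in G$, with $e\ge1$. For $a,b\in A$ we have $a-b=a+(e-1)b\in eA$, so $|A-A|\le|eA|$ for every finite nonempty $A\subset G$. But $(1,1)\not\preceq(e,0)$, so the statement fails for $(k,l)=(e,0)$ and $(k',l')=(1,1)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{thesis}
\texttt{http://mathserver.neu.edu/\textasciitilde{}dgglasscock/MSThesis.pdf}

\end{thebibliography}
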